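\title{Every tight framelet generates a generalized multiresolution analysis}

\begin{abstract}
Let $A$ be an expansive integer matrix and let $\Psi$ be a tight framelet with $L$ generators for the dilation $A$ on $L^2(\mathbb{R}^n)$. We prove that the dilates of its space of negative dilates $V$ have trivial intersection, so that $\Psi$ generates a generalized multiresolution analysis. This answers Baggett's problem in the affirmative. The proof counts, fiber by fiber, the eigenvalues above a level $t>0$ of the partial frame operator of the negative scales, and shows that the dimension function of $V$ has integral at most $L/(|\det A|-1)$. We also give an exact formula for this integral, characterize the spaces $V$ that occur, and show that for infinitely many generators the conclusion can fail even when $\sum_l\|\psi_l\|^2<\infty$.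
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
Throughout, $A$ is an $n\times n$ \emph{expansive integer matrix}: $A(\mathbb{Z}^n)\subset\mathbb{Z}^n$ and all eigenvalues of $A$ have modulus greater than $1$. Put $q=|\det A|$; this is an integer, and $q\ge2$. On $L^2(\mathbb{R}^n)$ consider the unitary operators
\[
Df(x)=q^{1/2}f(Ax),\qquad T_kf(x)=f(x-k)\quad(k\in\mathbb{Z}^n).
\]
A countable family $(g_i)$ in a Hilbert space is a \emph{Parseval frame} if $\sum_i|\langle f,g_i\rangle|^2=\|f\|^2$ for every $f$. A \emph{tight framelet} is a finite set $\Psi=\{\psi_1,\dots,\psi_L\}\subset L^2(\mathbb{R}^n)$ whose \emph{affine system} $\{D^jT_k\psi_l: j\in\mathbb{Z},\ k\in\mathbb{Z}^n,\ 1\le l\le L\}$ is a Parseval frame for $L^2(\mathbb{R}^n)$. Two spaces are attached to $\Psi$: the span of the scale $j=0$ and the \emph{space of negative dilates},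
\[
W=\overline{\operatorname{span}}\{T_k\psi_l\},\qquad
V=\overline{\operatorname{span}}\{D^jT_k\psi_l: j<0\},
\]
where $k$ and $l$ run over all admissible values. A closed subspace is \emph{shift-invariant} if it is invariant under all $T_k$, $k\in\mathbb{Z}^n$. A \emph{generalized multiresolution analysis} (GMRA) is a sequence $(V_j)_{j\in\mathbb{Z}}$ of closed subspaces of $L^2(\mathbb{R}^n)$ such that $V_j\subset V_{j+1}$ and $V_{j+1}=D(V_j)$ for all $j$, the union $\bigcup_jV_j$ is dense, $\bigcap_jV_j=\{0\}$, and $V_0$ is shift-invariant. We say that $\Psi$ \emph{generates} a GMRA if $V_j=D^j(V)$ is one. It is known, by a result of Baggett, that this happens if and only if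
\begin{equation}\label{eq:trivial}
\bigcap_{j\in\mathbb{Z}}D^j(V)=\{0\}.
\end{equation}
Baggett's problem, which we take from \cite{Problem}, asks whether \eqref{eq:trivial} holds for every expansive integer matrix $A$ and every tight framelet $\Psi$.

The space $D^jV$ is spanned by the scales below $j$, so \eqref{eq:trivial} says that no nonzero function can be approximated using arbitrarily coarse scales alone. If the affine system is an orthonormal basis, this is immediate: a function in $D^jV$ has zero coefficients at all scales $i\ge j$, so a function in every $D^jV$ has no nonzero coefficient. For a Parseval frame the scales overlap. The energy $\sum_{i<j}\sum_{k,l}|\langle f,D^iT_k\psi_l\rangle|^2$ still tends to $0$ as $j\to-\infty$, being the tail of a convergent series, but small energy does not mean small span: the numbers $2^{-i/2}$, $i\ge1$, form a Parseval frame for $\mathbb{C}$, and every tail spans $\mathbb{C}$. The same happens for affine systems with infinitely many generators (Proposition~\ref{prop:counter}). A proof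 of \eqref{eq:trivial} must therefore use the finiteness of $\Psi$, and the natural way to do so is to count dimensions.

\subsection*{Dimension functions and the main theorem}
Let $\hat f(\xi)=\int f(x)e^{-2\pi ix\cdot\xi}\,dx$, let $C=[0,1)^n$ and $B=A^T$. For $\xi\in\mathbb{R}^n$ let $\mathcal{H}_\xi=\ell^2(\xi+\mathbb{Z}^n)$, which depends only on the coset $\xi+\mathbb{Z}^n$, and let the \emph{fiber} $f_\xi$ be the restriction of $\hat f$ to that coset. Since $\int_C\|f_\xi\|^2\,d\xi=\|f\|^2$, we have $f_\xi\in\mathcal{H}_\xi$ for almost every $\xi$. For a shift-invariant space $S$ there are closed subspaces $J_S(\xi)\subset\mathcal{H}_\xi$, unique up to a null set, such that $f\in S$ if and only if $f_\xi\in J_S(\xi)$ almost everywhere (Section~\ref{sec:fibers}). The \emph{dimension function} of $S$ is $\dim_S(\xi)=\dim J_S(\xi)$. For a Borel set $E$ and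
\[
S_E=\{f\in L^2(\mathbb{R}^n):\hat f=0\text{ a.e. outside }E\}
\]
one has $J_{S_E}(\xi)=\ell^2(E\cap(\xi+\mathbb{Z}^n))$, hence $\int_C\dim_{S_E}=|E|$. Thus $\int_C\dim_S$ measures the size of $S$ and generalizes the measure of a spectrum.

\begin{theorem}\label{thm:A}
Let $\Psi=\{\psi_1,\dots,\psi_L\}$ be a tight framelet. Then $V$ is shift-invariant,
\[
\int_C\dim_V(\xi)\,d\xi\le\frac{L}{q-1},
\]
and $\bigcap_jD^j(V)=\{0\}$. Hence $\Psi$ generates a GMRA.
\end{theorem}

The bound is the one a count suggests. Dilation multiplies size by $q$ (for instance $DS_E=S_{BE}$ and $|BE|=q|E|$); the space $DV$ is spanned by $V$ and $W$; and $W$, having $L$ generators, has size at most $L$. Therefore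
\begin{equation}\label{eq:heuristic}
q\int_C\dim_V\le\int_C\dim_V+L .
\end{equation}
This gives the bound if the integral is finite and nothing if it is infinite, and finiteness is the whole difficulty. We remove it as follows. Let $P$ be the partial frame operator of the negative scales; its range is dense in $V$. The fibers of $P$ have integrable trace (Section~\ref{sec:trace}), so for each $t>0$ the spectral subspace of $P$ for $(t,\infty)$ has finite size. These subspaces satisfy \eqref{eq:heuristic} by Weyl's inequality and increase to $V$ as $t\downarrow0$ (Section~\ref{sec:count}). Finally, finite size forces \eqref{eq:trivial} (Section~\ref{sec:intersection}); for $S_E$ this is the inequality $|\bigcap_jB^jE|\le q^{-j}|E|$, $j\ge0$.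

Section~\ref{sec:model} carries out this program by hand in a case where all operators are Fourier multipliers. Once $\dim_V$ is known to be integrable, \eqref{eq:heuristic} sharpens to an identity (Theorem~\ref{thm:B}), and the spaces $V$ that occur can be characterized (Theorem~\ref{thm:C}). Theorem~\ref{thm:D} treats countably many generators.

\section{The partial frame operators}\label{sec:operators}

The matrix $B$ is an expansive integer matrix and $[\mathbb{Z}^n:B\mathbb{Z}^n]=q$; fix a set $\Gamma$ of $q$ representatives of $\mathbb{Z}^n/B\mathbb{Z}^n$. The spectral radius of $B^{-1}$ is less than $1$, so there are $c\ge1$ and $\rho\in(0,1)$ with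
\begin{equation}\label{eq:expansive}
\|B^{-p}\|\le c\rho^p,\qquad\text{hence}\qquad |B^p\eta|\ge\frac{|\eta|}{c\rho^p}\qquad(p\ge0,\ \eta\in\mathbb{R}^n).
\end{equation}
From the definitions and a change of variables,
\begin{equation}\label{eq:commute}
T_mD^p=D^pT_{A^pm}\quad(p\ge0,\ m\in\mathbb{Z}^n),\qquad
\widehat{D^jf}(\xi)=q^{-j/2}\hat f(B^{-j}\xi)\quad(j\in\mathbb{Z}).
\end{equation}
All sums over translates will be computed from one identity: for $f,\psi\in L^2(\mathbb{R}^n)$,
\begin{equation}\label{eq:period}
\sum_{k\in\mathbb{Z}^n}|\langle f,T_k\psi\rangle|^2=\int_C|\langle f_\xi,\psi_\xi\rangle|^2\,d\xi\in[0,\infty].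
\end{equation}
Indeed, $h(\xi)=\langle f_\xi,\psi_\xi\rangle$ lies in $L^1(C)$ by Cauchy--Schwarz, and $\langle f,T_k\psi\rangle=\int_{\mathbb{R}^n}\hat f(\eta)\,\overline{\hat\psi(\eta)}\,e^{2\pi ik\cdot\eta}\,d\eta=\int_Ch(\xi)e^{2\pi ik\cdot\xi}\,d\xi$. If $h\in L^2(C)$, then \eqref{eq:period} is Parseval's identity. If the left side is finite, some function in $L^2(C)$ has the same Fourier coefficients as $h$, hence equals $h$.

In the rest of this section $\Psi=(\psi_l)$ may be finite or countable, with Parseval affine system; $V$ and $W$ are defined as before. The projection onto $V$ has no formula in terms of $\Psi$, so we study instead a positive operator that has one and whose range is dense in $V$. Let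
\[
Q_jf=\sum_{k,l}\langle f,D^jT_k\psi_l\rangle\,D^jT_k\psi_l,\qquad P=\sum_{j<0}Q_j .
\]
The finite partial sums of these series are positive operators that increase and are bounded by $I$, by the Parseval property. A bounded increasing sequence of positive operators converges strongly, so $Q_j$ and $P$ are well defined, $0\le Q_j,P\le I$, and $Q_j=D^jQ_0D^{-j}$. The strong sum $\sum_{j\in\mathbb{Z}}Q_j$ has quadratic form $\|f\|^2$, so it equals $I$ by polarization. For a self-adjoint operator $X$ and a Borel set $\omega\subset\mathbb{R}$, we write $\mathbf{1}_\omega(X)$ for the spectral projection; if $X\ge0$, then $\mathbf{1}_{(0,\infty)}(X)$ is the projection onto $(\ker X)^\perp$. The orthogonal projection onto a closed subspace $S$ is $\Pi_S$.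

\begin{lemma}\label{lem:P}
\begin{enumerate}
\item[(a)] $P$ and $Q_0$ commute with $T_m$ for all $m\in\mathbb{Z}^n$.
\item[(b)] $V=(\ker P)^\perp$ and $W=(\ker Q_0)^\perp$. Thus $V$ and $W$ are shift-invariant, $\Pi_V=\mathbf{1}_{(0,\infty)}(P)$ and $\Pi_W=\mathbf{1}_{(0,\infty)}(Q_0)$.
\item[(c)] $DPD^{-1}=P+Q_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $j\ge0$. The operator $T_mQ_jT_m^{-1}$ is the series defining $Q_j$ with $D^jT_k\psi_l$ replaced by $T_mD^jT_k\psi_l=D^jT_{A^jm+k}\psi_l$. Since $A^jm\in\mathbb{Z}^n$, this only permutes the index $k$, so $Q_j$ commutes with $T_m$. Hence so does $P=I-\sum_{j\ge0}Q_j$.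

(b) As $P\ge0$, we have $Pf=0$ if and only if $\langle Pf,f\rangle=\sum_{j<0}\sum_{k,l}|\langle f,D^jT_k\psi_l\rangle|^2$ vanishes, that is, if and only if $f\perp V$. Replacing the sum over $j<0$ by the term $j=0$ gives the statement for $Q_0$. By (a) both kernels are invariant under the unitary group $(T_m)$, hence so are their orthogonal complements.

(c) $DPD^{-1}=\sum_{j<0}Q_{j+1}=P+Q_0$.
\end{proof}

Part (a) is where tightness matters. For $j=-p<0$, the relation $D^{-p}T_k=T_{A^pk}D^{-p}$ gives only the invariance of $Q_{-p}$ under the sublattice $A^p\mathbb{Z}^n$. It is the identity $\sum_jQ_j=I$ that transfers full invariance from the nonnegative scales to the sum of the negative ones.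

\section{A model: Fourier multipliers}\label{sec:model}

Call a Borel set $F\subset\mathbb{R}^n$ \emph{injective} if its translates $F+k$, $k\in\mathbb{Z}^n$, are pairwise disjoint, that is, if $F$ meets each coset of $\mathbb{Z}^n$ in at most one point. Then $|F|=\int_C\sum_k\mathbf{1}_F(\xi+k)\,d\xi\le1$. When each $\hat\psi_l$ lives on an injective set, all $Q_j$ are Fourier multipliers. The next lemma builds such systems with a prescribed symbol for $P$.

\begin{lemma}\label{lem:model}
Let $s:\mathbb{R}^n\to[0,1]$ be a Borel function such that $w(\xi)=s(B^{-1}\xi)-s(\xi)\ge0$ for all $\xi$, and $s(B^{-p}\xi)\to1$, $s(B^p\xi)\to0$ as $p\to\infty$ for almost every $\xi$. Let $(F_l)$ be finitely or countably many disjoint injective sets that cover $\{w>0\}$, and let $\hat\psi_l=\mathbf{1}_{F_l}w^{1/2}$. Then the affine system of $(\psi_l)$ is Parseval, $P$ and $Q_0$ are the Fourier multipliers with symbols $s$ and $w$, $V=S_{\{s>0\}}$, $W=S_{\{w>0\}}$, and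
\begin{equation}\label{eq:modeltrace}
\int_{\mathbb{R}^n}s=\frac1{q-1}\sum_l\|\psi_l\|^2 .
\end{equation}
\end{lemma}

\begin{proof}
Since $w\le1$ and $|F_l|\le1$, each $\psi_l$ is in $L^2$. The fiber $(\psi_l)_\xi$ has at most one nonzero entry, so $|\langle f_\xi,(\psi_l)_\xi\rangle|^2=\sum_k(\mathbf{1}_{F_l}|\hat f|^2w)(\xi+k)$. By \eqref{eq:period}, summing over $l$, we get $\sum_{k,l}|\langle f,T_k\psi_l\rangle|^2=\int|\hat f|^2w$. Apply this to $D^{-j}f$, whose Fourier transform is $q^{j/2}\hat f(B^j\,\cdot)$, and change variables: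
\[
\sum_{k,l}|\langle f,D^jT_k\psi_l\rangle|^2=\int|\hat f(\xi)|^2\,w(B^{-j}\xi)\,d\xi,\qquad w(B^{-j}\xi)=s(B^{-j-1}\xi)-s(B^{-j}\xi).
\]
The terms $w(B^{-j}\xi)\ge0$ telescope. Their sum over $-M\le j\le N$ is $s(B^{-N-1}\xi)-s(B^M\xi)\to1$, and their sum over $-M\le j\le-1$ is $s(\xi)-s(B^M\xi)\to s(\xi)$. By monotone convergence the system is Parseval and $\langle Pf,f\rangle=\int|\hat f|^2s$. This identifies $P$ and $Q_0$, and Lemma~\ref{lem:P}(b) identifies $V$ and $W$. Finally $s=\sum_{p\ge1}w(B^p\,\cdot)$ almost everywhere gives $\int s=\sum_{p\ge1}q^{-p}\int w$, and $\int w=\sum_l\|\psi_l\|^2$.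
\end{proof}

\subsection*{The argument in the smallest case}
Take $n=1$, $A=2$, and one generator, with $\{w>0\}\subset F$ and $F$ injective. The bound of Theorem~\ref{thm:A} reads $|\{s>0\}|\le1$. Let $\Omega_t=\{s>t\}$ for $t\ge0$. If $\xi\in2\Omega_t$, then $s(\xi)+w(\xi)=s(\xi/2)>t$, so $s(\xi)>t$ or $w(\xi)>0$. Thus
\[
2\Omega_t\subset\Omega_t\cup F,\qquad 2|\Omega_t|\le|\Omega_t|+1 .
\]
For $t=0$ this is \eqref{eq:heuristic}, and it does not exclude $|\Omega_0|=\infty$. For $t>0$, Chebyshev's inequality and \eqref{eq:modeltrace} give $|\Omega_t|\le\|\psi\|^2/t<\infty$, so $|\Omega_t|$ may be subtracted, and $|\Omega_t|\le1$. The new bound does not depend on $t$, and $\Omega_t\uparrow\Omega_0$ as $t\downarrow0$. Hence $|\Omega_0|\le1$.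

\begin{example}\label{ex:two}
Let $n=1$, $A=2$, so $q-1=1$.
\begin{enumerate}
\item[(a)] Let $s=\mathbf{1}_{[-1/2,1/2)}$. Then $w=\mathbf{1}_F$ with $F=[-1,-\frac12)\cup[\frac12,1)$, which is injective because $[-1,-\frac12)+1=[0,\frac12)$. Here $\|\psi\|^2=\int_C\dim_V=\int_C\dim_W=1$, and the bound of Theorem~\ref{thm:A} is attained.
\item[(b)] Let $s(\xi)=1$ for $|\xi|\le\frac18$, $s(\xi)=2-8|\xi|$ for $\frac18\le|\xi|\le\frac14$, and $s(\xi)=0$ for $|\xi|\ge\frac14$. Then $w(\xi)=8|\xi|-1$ for $\frac18\le|\xi|\le\frac14$, $w(\xi)=2-4|\xi|$ for $\frac14\le|\xi|\le\frac12$, and $w=0$ elsewhere; take $F=[-\frac12,\frac12)$. The spectra of $V$, $W$, $V\cap W$ are $\{|\xi|<\frac14\}$, $\{\frac18<|\xi|<\frac12\}$, $\{\frac18<|\xi|<\frac14\}$, so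
\[
\|\psi\|^2=\tfrac38,\qquad\int_C\dim_V=\tfrac12,\qquad\int_C\dim_W=\tfrac34,\qquad\int_C\dim_{V\cap W}=\tfrac14 .
\]
\end{enumerate}
\end{example}

In the model there is a shortcut: up to a null set $\Omega_0\subset\bigcup_{p\ge1}2^{-p}F$, which has measure at most $\sum_p2^{-p}=1$. It does not extend to general $\Psi$. The relation $D^{-p}T_k=T_{A^pk}D^{-p}$ places $D^{-p}W$ in the shift-invariant space generated by the $L$ functions $D^{-p}\psi_l$, which bounds the contribution of scale $-p$ by $L$, with no decay in $p$. The level-set argument does extend: $s$ becomes the field of fibers of $P$, the measure $|\Omega_t|$ becomes the integrated number of eigenvalues above $t$, and the inclusion $2\Omega_t\subset\Omega_t\cup F$ becomes Weyl's inequality.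

That argument used two consequences of finiteness: $\int s<\infty$ and $|F|<\infty$. The first alone does not suffice.

\begin{proposition}\label{prop:counter}
For every expansive integer matrix $A$ there is a countable family $(\psi_m)_{m\in\mathbb{Z}^n}$ with Parseval affine system and $\sum_m\|\psi_m\|^2<\infty$ such that $V=L^2(\mathbb{R}^n)$. In particular, \eqref{eq:trivial} fails.
\end{proposition}

\begin{proof}
Let $s(\xi)=\exp\big(-\sum_{j\ge0}|B^{-j}\xi|\big)$. The series converges by \eqref{eq:expansive}, so $0<s(\xi)\le e^{-|\xi|}$. Dropping the first term of the series gives $s(B^{-1}\xi)=e^{|\xi|}s(\xi)\ge s(\xi)$. Further, $s(B^{-p}\xi)=\exp\big(-\sum_{j\ge p}|B^{-j}\xi|\big)\to1$, and $s(B^p\xi)\le e^{-|B^p\xi|}\to0$ for $\xi\ne0$ by \eqref{eq:expansive}. Apply Lemma~\ref{lem:model} with the cubes $F_m=C+m$. It gives $V=S_{\{s>0\}}=L^2(\mathbb{R}^n)$ and $\sum_m\|\psi_m\|^2=(q-1)\int s<\infty$.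
\end{proof}

In this example $w(\xi)=(e^{|\xi|}-1)s(\xi)>0$ for $\xi\ne0$, so $W=L^2(\mathbb{R}^n)$ and $\dim_W=\infty$ almost everywhere.

\section{Fibers of operators commuting with translations}\label{sec:fibers}

Let $\delta_\eta$, $\eta\in\xi+\mathbb{Z}^n$, be the standard basis of $\mathcal{H}_\xi$. The map $f\mapsto(f_\xi)_{\xi\in C}$ is unitary from $L^2(\mathbb{R}^n)$ onto $\int_C^\oplus\mathcal{H}_\xi\,d\xi\cong L^2(C;\ell^2(\mathbb{Z}^n))$. It turns $T_m$ into multiplication by the scalar $e^{-2\pi im\cdot\xi}$, because $e^{-2\pi im\cdot\eta}$ is constant on each coset. Call a bounded operator $X$ on $L^2(\mathbb{R}^n)$ \emph{invariant} if it commutes with all $T_m$, $m\in\mathbb{Z}^n$. Then $X$ commutes with multiplication by trigonometric polynomials in $\xi$, hence with multiplication by any $\varphi\in L^\infty(C)$: the Fej\'er means of $\varphi$ are bounded by $\|\varphi\|_\infty$ and converge to $\varphi$ in $L^2(C)$, so the corresponding multiplication operators converge strongly. Such operators are \emph{decomposable},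 and we use the following standard facts \cite[Part II]{Dixmier}.
\begin{enumerate}
\item[(F1)] For invariant $X$ there are operators $X(\xi)$ on $\mathcal{H}_\xi$, with measurable matrix entries $\langle X(\xi)\delta_{\xi+k},\delta_{\xi+k'}\rangle$ and essentially bounded norms, such that $(Xf)_\xi=X(\xi)f_\xi$ almost everywhere for every $f$. The field $X(\xi)$ is unique up to a null set, and every such field defines an invariant operator.
\item[(F2)] Sums, products and adjoints are computed fiberwise. For self-adjoint invariant $X,Y$, $X\le Y$ holds if and only if $X(\xi)\le Y(\xi)$ almost everywhere, and $\varphi(X)(\xi)=\varphi(X(\xi))$ almost everywhere for each bounded Borel function $\varphi$.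
\end{enumerate}
We regard $X(\xi)$ as defined for $\xi\in\mathbb{R}^n$, depending only on $\xi+\mathbb{Z}^n$. If $S$ is shift-invariant, then $\Pi_S$ is invariant, its fibers are orthogonal projections by (F2), and $J_S(\xi)$ is the range of $\Pi_S(\xi)$; indeed $f\in S$ means $\Pi_S(\xi)f_\xi=f_\xi$ almost everywhere.

For a positive operator $Y$ on $\mathcal{H}_\xi$ let $\operatorname{tr}Y=\sum_\eta\langle Y\delta_\eta,\delta_\eta\rangle\in[0,\infty]$. The trace does not depend on the orthonormal basis, the trace of a projection is the dimension of its range, and $\operatorname{tr}Y=0$ forces $Y=0$. For positive invariant $X$ define the \emph{diagonal} and the \emph{integrated trace}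
\[
\sigma_X(\eta)=\langle X(\eta)\delta_\eta,\delta_\eta\rangle\quad(\eta\in\mathbb{R}^n),\qquad
\tau(X)=\int_C\operatorname{tr}X(\xi)\,d\xi=\int_{\mathbb{R}^n}\sigma_X ,
\]
where the last equality holds because $\operatorname{tr}X(\xi)=\sum_k\sigma_X(\xi+k)$. The functional $\tau$ is additive and monotone, $\tau(X)=0$ only for $X=0$, and $\tau(\Pi_S)=\int_C\dim_S$. For a Fourier multiplier the diagonal is the symbol. We now compute the fibers of both sides of the relation $DPD^{-1}=P+Q_0$.

\begin{lemma}\label{lem:Q0}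
Let $\Psi$ be a tight framelet and $v_l(\xi)=(\psi_l)_\xi$. For almost every $\xi$,
\[
Q_0(\xi)=\sum_{l=1}^L\langle\,\cdot\,,v_l(\xi)\rangle\,v_l(\xi),\qquad J_W(\xi)=\operatorname{span}\{v_1(\xi),\dots,v_L(\xi)\},
\]
and $\operatorname{rank}Q_0(\xi)=\dim_W(\xi)\le L$.
\end{lemma}

\begin{proof}
By \eqref{eq:period} and the Parseval property, $\int_C|\langle f_\xi,v_l(\xi)\rangle|^2\,d\xi\le\|f\|^2$. Let $G\subset C$ be a Borel set on which $\|v_l\|$ is bounded and exceeds $1$, and take $f_\xi=\mathbf{1}_G(\xi)v_l(\xi)$. Then $\int_G\|v_l\|^4\le\int_G\|v_l\|^2<\infty$, which forces $|G|=0$. So $\|v_l(\xi)\|\le1$ almost everywhere, and the field in the statement is bounded by $L$. By (F1) it defines an invariant operator, whose quadratic form $\int_C\sum_l|\langle f_\xi,v_l(\xi)\rangle|^2\,d\xi$ equals $\langle Q_0f,f\rangle$ by \eqref{eq:period}; the two operators coincide by polarization. By Lemma~\ref{lem:P}(b) and (F2), $J_W(\xi)=(\ker Q_0(\xi))^\perp$, and $\ker Q_0(\xi)$ consists of the vectors orthogonal to all $v_l(\xi)$. A positive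 operator with finite-dimensional $(\ker)^\perp$ has this space as its range.
\end{proof}

Dilation merges $q$ fibers into one. Since $\mathbb{Z}^n=\bigsqcup_{\gamma\in\Gamma}(\gamma+B\mathbb{Z}^n)$,
\[
\xi+\mathbb{Z}^n=\bigsqcup_{\gamma\in\Gamma}(\xi+\gamma+B\mathbb{Z}^n)=\bigsqcup_{\gamma\in\Gamma}B(\xi_\gamma+\mathbb{Z}^n),\qquad \xi_\gamma=B^{-1}(\xi+\gamma).
\]
For $n=1$, $A=2$ this splits $\xi+\mathbb{Z}$ into the doubles of $\frac\xi2+\mathbb{Z}$ and $\frac{\xi+1}2+\mathbb{Z}$. Accordingly $\mathcal{H}_\xi=\bigoplus_\gamma\ell^2(\xi+\gamma+B\mathbb{Z}^n)$, and $(U_\gamma u)(\eta)=u(B\eta)$ defines a unitary $U_\gamma:\ell^2(\xi+\gamma+B\mathbb{Z}^n)\to\mathcal{H}_{\xi_\gamma}$.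

\begin{lemma}\label{lem:dilate}
If $X$ is invariant, then $DXD^{-1}$ is invariant and, for almost every $\xi$,
\begin{equation}\label{eq:dilate}
(DXD^{-1})(\xi)=\bigoplus_{\gamma\in\Gamma}U_\gamma^*\,X(\xi_\gamma)\,U_\gamma .
\end{equation}
If $X\ge0$, then $\sigma_{DXD^{-1}}(\eta)=\sigma_X(B^{-1}\eta)$ almost everywhere and $\tau(DXD^{-1})=q\,\tau(X)$. If $S$ is shift-invariant, then so is $DS$, with $\dim_{DS}(\xi)=\sum_{\gamma\in\Gamma}\dim_S(B^{-1}(\xi+\gamma))$ almost everywhere and $\int_C\dim_{DS}=q\int_C\dim_S$.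
\end{lemma}

\begin{proof}
From $T_mD=DT_{Am}$ we get $T_mDXD^{-1}=DXT_{Am}D^{-1}=DXD^{-1}T_m$. Let $u^\gamma$ denote the restriction of $u\in\mathcal{H}_\xi$ to $\xi+\gamma+B\mathbb{Z}^n$. By \eqref{eq:commute}, $(D^{-1}f)_{\xi_\gamma}=q^{1/2}U_\gamma(f_\xi)^\gamma$ and $((Dg)_\xi)^\gamma=q^{-1/2}U_\gamma^*g_{\xi_\gamma}$. Take $g=XD^{-1}f$. The identity $g_\zeta=X(\zeta)(D^{-1}f)_\zeta$ holds outside a null set of $\zeta$, whose preimage under the affine map $\xi\mapsto\xi_\gamma$ is null. Hence $((DXD^{-1}f)_\xi)^\gamma=U_\gamma^*X(\xi_\gamma)U_\gamma(f_\xi)^\gamma$ almost everywhere, which is \eqref{eq:dilate}. For $\eta\in\xi+\gamma+B\mathbb{Z}^n$ we have $U_\gamma\delta_\eta=\delta_{B^{-1}\eta}$ and $B^{-1}\eta\in\xi_\gamma+\mathbb{Z}^n$. This gives the formula for the diagonal, and $\int\sigma_X(B^{-1}\eta)\,d\eta=q\int\sigma_X$. For the last statement take $X=\Pi_S$, note that $D\Pi_SD^{-1}=\Pi_{DS}$, and take traces in \eqref{eq:dilate}.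
\end{proof}

\section{The trace of the negative scales}\label{sec:trace}

Applying $\tau$ to $DPD^{-1}=P+Q_0$ gives $q\,\tau(P)=\tau(P)+\sum_l\|\psi_l\|^2$, since $\sigma_{Q_0}=\sum_l|\hat\psi_l|^2$ by Lemma~\ref{lem:Q0}. This predicts the value of $\tau(P)$ but, like \eqref{eq:heuristic}, does not show that it is finite. We compute the diagonal of $P$ directly from the series $\sum_{p\ge1}Q_{-p}$. We need a bound on the number of points of a coset in a dilated set. Let $R=c\sqrt n$, and for a bounded set $G$ let $G^R$ be the open, bounded set of points at distance less than $R$ from $G$.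

\begin{lemma}\label{lem:lattice}
For every bounded set $G$, every $i\ge0$ and every $\eta\in\mathbb{R}^n$,
\[
\#\{k\in\mathbb{Z}^n:\eta+k\in B^iG\}\le q^i\,|G^R| .
\]
\end{lemma}

\begin{proof}
The sets $B^{-i}(\eta+k+C)$, $k\in\mathbb{Z}^n$, are disjoint and have measure $q^{-i}$. If $\eta+k\in B^iG$ and $u\in C$, then $B^{-i}(\eta+k)\in G$ and $|B^{-i}u|\le c|u|<R$, so for the counted $k$ these sets lie in $G^R$.
\end{proof}

\begin{proposition}\label{prop:trace}
For a tight framelet, $\sigma_P(\xi)=\sum_{p\ge1}\sum_l|\hat\psi_l(B^p\xi)|^2$ almost everywhere, and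
\[
\tau(P)=\frac1{q-1}\sum_l\|\psi_l\|^2<\infty .
\]
\end{proposition}

\begin{proof}
The operators $Q_{-p}$ are not known to be invariant, so we test them on functions that detect the diagonal of $P$. For a bounded Borel set $F$ let $\hat e_F=\mathbf{1}_F$. If $F$ is injective, then $(e_F)_\xi$ is $0$ or $\delta_\eta$ with $\{\eta\}=F\cap(\xi+\mathbb{Z}^n)$, so
\begin{equation}\label{eq:test}
\langle Pe_F,e_F\rangle=\int_C\sum_k(\mathbf{1}_F\sigma_P)(\xi+k)\,d\xi=\int_F\sigma_P .
\end{equation}
For $p\ge1$ we have $D^pe_F=q^{-p/2}e_{B^pF}$ by \eqref{eq:commute}, so \eqref{eq:period} gives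
\begin{equation}\label{eq:Qp}
\langle Q_{-p}e_F,e_F\rangle=\langle Q_0D^pe_F,D^pe_F\rangle=q^{-p}\sum_l\int_C\Big|\sum_k(\mathbf{1}_{B^pF}\hat\psi_l)(\eta+k)\Big|^2d\eta .
\end{equation}
If $B^pF$ is injective, the inner sum has at most one nonzero term, and \eqref{eq:Qp} equals
\[
q^{-p}\sum_l\int_{B^pF}|\hat\psi_l|^2=\sum_l\int_F|\hat\psi_l(B^p\xi)|^2\,d\xi .
\]
In general, if $B^pF$ meets each coset in at most $M$ points, Cauchy--Schwarz bounds \eqref{eq:Qp} by $q^{-p}M\sum_l\int_{B^pF}|\hat\psi_l|^2$. Since $|B^pF|=q^p|F|$, a set of positive measure has non-injective dilates for large $p$. We therefore cut a given set into pieces whose first $m$ dilates are injective, and show that the scales $p>m$ contribute $O(q^{-m})$ in total.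

Fix $i\ge1$ and a Borel set $K\subset\{1/i\le|\xi|\le i\}$. If $B^{-p}\eta,B^{-p'}\eta\in K$ with $p'>p$, then $1/i\le|B^{-p'}\eta|\le c\rho^{p'-p}i$, which bounds $p'-p$. So there is $N<\infty$ such that each $\eta$ lies in at most $N$ of the sets $B^pK$, $p\in\mathbb{Z}$. For $m\ge1$, partition $K$ into the finitely many nonempty sets $F_r=K\cap B^{-m}(r+C)$, $r\in\mathbb{Z}^n$.

\emph{Scales $0\le p\le m$.} The set $B^pF_r$ is injective. Indeed, if $x,y\in F_r$ and $B^px-B^py\in\mathbb{Z}^n$, then $B^mx-B^my\in\mathbb{Z}^n$ because $B^{m-p}$ is an integer matrix; as $B^mx,B^my\in r+C$, this forces $x=y$.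

\emph{Scales $p>m$.} Here $B^pF_r\subset B^{p-m}(r+C)$, so Lemma~\ref{lem:lattice} allows $M=\kappa q^{p-m}$ with $\kappa=|C^R|$, and $\langle Q_{-p}e_{F_r},e_{F_r}\rangle\le\kappa q^{-m}\sum_l\int_{B^pF_r}|\hat\psi_l|^2$.

Sum $\langle Pe_{F_r},e_{F_r}\rangle=\sum_{p\ge1}\langle Q_{-p}e_{F_r},e_{F_r}\rangle$ over $r$. By \eqref{eq:test}, which applies since $F_r$ is injective, and since the sets $B^pF_r$ partition $B^pK$,
\[
\int_K\sigma_P=\int_K\sum_{p=1}^m\sum_l|\hat\psi_l(B^p\xi)|^2\,d\xi+\varepsilon_m,
\]
\[
0\le\varepsilon_m\le\kappa q^{-m}\sum_l\sum_{p>m}\int_{B^pK}|\hat\psi_l|^2\le\kappa Nq^{-m}\sum_l\|\psi_l\|^2 .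
\]
Let $m\to\infty$. The two sides of the claimed pointwise identity have the same integral over every such $K$, finite because $\sigma_P\le1$, so they agree almost everywhere on each annulus, hence on $\mathbb{R}^n$. Integrating, $\tau(P)=\sum_{p\ge1}q^{-p}\sum_l\|\psi_l\|^2$.
\end{proof}

\section{Counting eigenvalues above a level}\label{sec:count}

A finite trace does not bound the rank: eigenvalues near $0$ cost little trace but count fully in $\dim_V$, as Proposition~\ref{prop:counter} shows. It does bound the number of eigenvalues above any level $t>0$, and that number changes by at most $r$ under a positive perturbation of rank $r$.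

\begin{lemma}[Weyl's inequality]\label{lem:weyl}
Let $X,Y\ge0$ be bounded operators on a Hilbert space with $\operatorname{rank}Y\le r<\infty$, and let $t>0$. Then $\operatorname{tr}\mathbf{1}_{(t,\infty)}(X+Y)\le\operatorname{tr}\mathbf{1}_{(t,\infty)}(X)+r$.
\end{lemma}

\begin{proof}
Suppose not. Then $N=\operatorname{tr}\mathbf{1}_{(t,\infty)}(X)$ is finite, the space $Z=\operatorname{ran}\mathbf{1}_{(t,\infty)}(X)+\operatorname{ran}Y$ has dimension at most $N+r$, and $\operatorname{ran}\mathbf{1}_{(t,\infty)}(X+Y)$ has larger dimension. So the latter contains a unit vector $x\perp Z$. The spectral measure of $X+Y$ at $x$ is a probability measure on $(t,\infty)$, so $\langle(X+Y)x,x\rangle>t$. The spectral measure of $X$ at $x$ is a probability measure on $[0,t]$, so $\langle Xx,x\rangle\le t$, and $\langle Yx,x\rangle=0$. This is a contradiction.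
\end{proof}

\begin{proposition}\label{prop:bound}
For a tight framelet with $L$ elements, $\int_C\dim_V\le L/(q-1)$.
\end{proposition}

\begin{proof}
For $t>0$ let $\Pi_t=\mathbf{1}_{(t,\infty)}(P)$, an invariant projection with fibers $\mathbf{1}_{(t,\infty)}(P(\xi))$. Since $t\mathbf{1}_{(t,\infty)}(x)\le x$ for $x\ge0$, we have $t\Pi_t\le P$, so $\tau(\Pi_t)\le\tau(P)/t<\infty$ by Proposition~\ref{prop:trace}. Unitary conjugation respects the functional calculus, so Lemma~\ref{lem:P}(c) gives $D\Pi_tD^{-1}=\mathbf{1}_{(t,\infty)}(P+Q_0)$. By (F2), Lemma~\ref{lem:weyl} and Lemma~\ref{lem:Q0},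
\begin{equation}\label{eq:weylfiber}
\operatorname{tr}(D\Pi_tD^{-1})(\xi)=\operatorname{tr}\mathbf{1}_{(t,\infty)}\big(P(\xi)+Q_0(\xi)\big)\le\operatorname{tr}\Pi_t(\xi)+\dim_W(\xi)\quad\text{a.e.}
\end{equation}
Integrating over $C$ and using Lemma~\ref{lem:dilate}, we obtain $q\,\tau(\Pi_t)\le\tau(\Pi_t)+\int_C\dim_W$. Since $\tau(\Pi_t)$ is finite,
\[
\tau(\Pi_t)\le\frac1{q-1}\int_C\dim_W\le\frac L{q-1}\qquad\text{for all }t>0 .
\]
Along $t=1/i\downarrow0$, the projections $\Pi_t(\xi)$ increase strongly to $\mathbf{1}_{(0,\infty)}(P(\xi))=\Pi_V(\xi)$, so $\sigma_{\Pi_t}\uparrow\sigma_{\Pi_V}$ almost everywhere. Monotone convergence gives $\tau(\Pi_t)\to\tau(\Pi_V)=\int_C\dim_V$.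
\end{proof}

\section{Integrable dimension implies trivial intersection}\label{sec:intersection}

The spaces $D^{-j}S$, $j>0$, are not known to be shift-invariant, so we move the dilation onto the test function. If $\hat f$ lives on an annulus $K$, then $\widehat{D^jf}$ lives on $B^jK$, far from the origin, where the integrable diagonal of $\Pi_S$ has little mass. A fiber of $D^jf$ has at most a constant times $q^j$ nonzero entries, each of size $O(q^{-j/2})$, so its norm stays bounded.

\begin{lemma}\label{lem:intersection}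
If $S$ is a shift-invariant space with $\int_C\dim_S<\infty$, then $\|\Pi_{D^{-j}S}f\|\to0$ as $j\to\infty$ for all $f\in L^2(\mathbb{R}^n)$. In particular $\bigcap_jD^jS=\{0\}$.
\end{lemma}

\begin{proof}
Let $\Pi=\Pi_S$ and $\sigma=\sigma_\Pi$, so that $\sigma(\eta)=\|\Pi(\eta)\delta_\eta\|^2$ and $\int_{\mathbb{R}^n}\sigma<\infty$. Projections have norm at most $1$, so it suffices to treat the dense class of $f$ with $\hat f$ bounded and vanishing outside some $K=\{1/i\le|\xi|\le i\}$. Let $g=D^jf$, $j\ge0$. From $\Pi_{D^{-j}S}=D^{-j}\Pi D^j$ we get $\|\Pi_{D^{-j}S}f\|=\|\Pi g\|$. By \eqref{eq:commute}, $|\hat g|\le q^{-j/2}\|\hat f\|_\infty$ and $\hat g$ vanishes outside $B^jK$. By Lemma~\ref{lem:lattice}, $g_\xi$ has at most $q^j|K^R|$ nonzero entries, so $\|g_\xi\|^2\le\|\hat f\|_\infty^2|K^R|=:\beta$, independently of $j$ and $\xi$. Write $g_\xi=\sum_\eta\hat g(\eta)\delta_\eta$ with $\eta$ in the finite set $(\xi+\mathbb{Z}^n)\cap B^jK$. By the triangle and Cauchy--Schwarz inequalities,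
\[
\|\Pi(\xi)g_\xi\|\le\sum_\eta|\hat g(\eta)|\,\|\Pi(\xi)\delta_\eta\|\le\beta^{1/2}\Big(\sum_{\eta\in(\xi+\mathbb{Z}^n)\cap B^jK}\sigma(\eta)\Big)^{1/2}.
\]
Squaring and integrating over $C$ gives $\|\Pi g\|^2\le\beta\int_{B^jK}\sigma$. By \eqref{eq:expansive}, $|\eta|\ge(ic\rho^j)^{-1}$ on $B^jK$, so the integral is a tail of $\int\sigma$ and tends to $0$. If $f\in\bigcap_jD^jS$, then $\|f\|=\|\Pi_{D^{-j}S}f\|\to0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The space $V$ is shift-invariant by Lemma~\ref{lem:P}(b), the bound is Proposition~\ref{prop:bound}, and \eqref{eq:trivial} follows from Lemma~\ref{lem:intersection}. The spaces $D^jV=\overline{\operatorname{span}}\{D^iT_k\psi_l:i<j\}$ increase with $j$ and satisfy $D(D^jV)=D^{j+1}V$. Their union contains the affine system, whose span is dense because a function orthogonal to a Parseval frame has norm $0$.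
\end{proof}

\begin{remark}
The hypotheses enter as follows. The Parseval property gives the bounds on $P$ and $Q_0$, the invariance of $P$, and density. Integrality of $A$ is used in Lemma~\ref{lem:P}(a), in the splitting of cosets behind Lemma~\ref{lem:dilate}, and for the injectivity of $B^pF_r$. Expansiveness is used through $q>1$ and through \eqref{eq:expansive} in Lemma~\ref{lem:lattice}, Proposition~\ref{prop:trace} and Lemma~\ref{lem:intersection}. Finiteness of $\Psi$ is needed for $\sum_l\|\psi_l\|^2<\infty$ and for the rank of $Q_0(\xi)$ in \eqref{eq:weylfiber}.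
\end{remark}

\section{The exact formula}\label{sec:exact}

Now that $\dim_V$ is integrable, the count behind \eqref{eq:heuristic} can be made at $t=0$, where the loss in the inequality is the overlap of $V$ and $W$. Call $\Psi$ \emph{semi-orthogonal} if $D^iT_k\psi_l\perp D^jT_{k'}\psi_{l'}$ whenever $i\ne j$.

\begin{theorem}\label{thm:B}
For every tight framelet $\Psi=\{\psi_1,\dots,\psi_L\}$,
\begin{align}
\sum_{\gamma\in\Gamma}\dim_V(B^{-1}(\xi+\gamma))&=\dim_V(\xi)+\dim_W(\xi)-\dim_{V\cap W}(\xi)\quad\text{a.e.},\label{eq:consistency}\\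
\int_C\dim_V&=\frac1{q-1}\int_C(\dim_W-\dim_{V\cap W}),\label{eq:exact}
\end{align}
and
\[
\frac1{q-1}\sum_l\|\psi_l\|^2\ \le\ \int_C\dim_V\ \le\ \frac1{q-1}\int_C\dim_W\ \le\ \frac L{q-1}.
\]
The first inequality is an equality if and only if $\Psi$ is semi-orthogonal. The second is an equality if and only if $V\cap W=\{0\}$. If the affine system is orthonormal, all three are equalities.
\end{theorem}

\begin{proof}
By Theorem~\ref{thm:A} and Lemma~\ref{lem:Q0}, $J_V(\xi)$ and $J_W(\xi)$ are finite-dimensional almost everywhere. We first compute $J_{DV}$. By Lemma~\ref{lem:P}, $\Pi_{DV}=D\Pi_VD^{-1}=\mathbf{1}_{(0,\infty)}(P+Q_0)$, so $J_{DV}(\xi)^\perp=\ker(P(\xi)+Q_0(\xi))$. For positive operators $\ker(X+Y)=\ker X\cap\ker Y$, since $\langle Xx,x\rangle+\langle Yx,x\rangle=0$ forces both terms to vanish. Hence $J_{DV}(\xi)^\perp=J_V(\xi)^\perp\cap J_W(\xi)^\perp$, and $J_{DV}(\xi)=J_V(\xi)+J_W(\xi)$, the sum being finite-dimensional and so closed. Next we compute $J_{V\cap W}$. For orthogonal projections $E,E'$ on a Hilbert space,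 $\langle(2I-E-E')x,x\rangle=\|x-Ex\|^2+\|x-E'x\|^2$, so $\mathbf{1}_{\{0\}}(2I-E-E')$ is the projection onto $\operatorname{ran}E\cap\operatorname{ran}E'$. Applying this to $\Pi_V,\Pi_W$ and to their fibers, (F2) gives $J_{V\cap W}(\xi)=J_V(\xi)\cap J_W(\xi)$ almost everywhere. Thus $\dim_{DV}=\dim_V+\dim_W-\dim_{V\cap W}$, and Lemma~\ref{lem:dilate} turns this into \eqref{eq:consistency}. Integrating, using $\int_C\dim_{DV}=q\int_C\dim_V$ and subtracting the finite quantity $\int_C\dim_V$, we get \eqref{eq:exact}. The second inequality follows, with equality if and only if $\tau(\Pi_{V\cap W})=0$, that is, $V\cap W=\{0\}$. The third holds because $\dim_W\le L$.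

For the first inequality, $P=\Pi_VP\Pi_V\le\Pi_V$ because $P\le I$ and $P$ vanishes on $V^\perp$. By Proposition~\ref{prop:trace},
\[
\int_C\dim_V-\frac1{q-1}\sum_l\|\psi_l\|^2=\tau(\Pi_V)-\tau(P)=\tau(\Pi_V-P)\ge0,
\]
with equality if and only if $P=\Pi_V$. Suppose $P=\Pi_V$. Then $Q_0=\Pi_{DV}-\Pi_V$ is the projection onto $DV\ominus V$, so $W=(\ker Q_0)^\perp$ is orthogonal to $V$. Thus $T_k\psi_l\perp D^jT_{k'}\psi_{l'}$ for $j<0$, and applying powers of $D$ gives semi-orthogonality. Conversely, let $\Psi$ be semi-orthogonal. The spaces $D^jW$ are mutually orthogonal. For $f\in D^jW$ and $i\ne j$ we have $Q_if=0$, so $Q_jf=f$; and $Q_j$ vanishes on $(D^jW)^\perp$. Hence $Q_j=\Pi_{D^jW}$, and $P$, a strong sum of mutually orthogonal projections, is a projection. Since $(\ker P)^\perp=V$, we get $P=\Pi_V$. Finally, if the affine system is orthonormal, then $\|\psi_l\|=1$ for all $l$, and the outer terms of the chain coincide.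
\end{proof}

In Example~\ref{ex:two}(b) the chain reads $\frac38<\frac12<\frac34<1$, so all three inequalities can be strict, and \eqref{eq:exact} reads $\frac12=\frac34-\frac14$. At the other extreme, orthonormal wavelets with $L=1$ exist for every expansive $A$ \cite{DLS}, so the value $1/(q-1)$ is attained for every $A$.

\section{The spaces of negative dilates}\label{sec:class}

\begin{theorem}\label{thm:C}
For a closed subspace $V\subset L^2(\mathbb{R}^n)$ and $L\ge1$ the following are equivalent.
\begin{enumerate}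
\item[(i)] $V$ is the space of negative dilates of a tight framelet with at most $L$ elements.
\item[(ii)] $V$ is the space of negative dilates of a semi-orthogonal tight framelet with at most $L$ elements.
\item[(iii)] $V$ is shift-invariant, $V\subset DV$, $\bigcup_jD^jV$ is dense, $\int_C\dim_V<\infty$, and $\sum_{\gamma\in\Gamma}\dim_V(B^{-1}(\xi+\gamma))\le\dim_V(\xi)+L$ almost everywhere.
\end{enumerate}
In particular, every tight framelet has the same GMRA as a semi-orthogonal tight framelet with no more generators.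
\end{theorem}

\begin{proof}
(ii) is a special case of (i). Condition (i) implies (iii) by Theorem~\ref{thm:A}, by \eqref{eq:consistency} and by $\dim_W\le L$. Assume (iii), and let $W'=DV\ominus V$. By Lemma~\ref{lem:dilate}, $DV$ is shift-invariant, so $\Pi_{W'}=\Pi_{DV}-\Pi_V$ is invariant and $W'$ is shift-invariant. Taking traces, where $\dim_V<\infty$ almost everywhere, we get $\dim_{W'}=\dim_{DV}-\dim_V\le L$ from Lemma~\ref{lem:dilate} and the last condition in (iii).

We choose an orthonormal basis of $J_{W'}(\xi)$ measurably in $\xi\in C$. Enumerate $\mathbb{Z}^n$ as $k_1,k_2,\dots$. The vectors $u_i(\xi)=\Pi_{W'}(\xi)\delta_{\xi+k_i}$ are measurable in $\xi$ and span the finite-dimensional space $J_{W'}(\xi)$. Given $v_1,\dots,v_{l-1}$, let $v_l(\xi)$ be the normalization of $u_i(\xi)-\sum_{m<l}\langle u_i(\xi),v_m(\xi)\rangle v_m(\xi)$ for the least $i$ for which this vector is nonzero, and $v_l(\xi)=0$ if there is no such $i$. The value of $i$ partitions $C$ into countably many measurable sets, so $v_l$ is measurable. The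 nonzero vectors among $v_1(\xi),\dots,v_L(\xi)$ form an orthonormal basis of $J_{W'}(\xi)$. Define $\psi_l$ by $(\psi_l)_\xi=v_l(\xi)$; then $\|\psi_l\|\le1$ and $\psi_l\in W'$. For $f\in W'$, \eqref{eq:period} gives
\[
\sum_{k,l}|\langle f,T_k\psi_l\rangle|^2=\int_C\sum_l|\langle f_\xi,v_l(\xi)\rangle|^2\,d\xi=\int_C\|f_\xi\|^2\,d\xi=\|f\|^2 .
\]
Discard the $\psi_l$ that vanish; the others are mutually orthogonal, hence distinct, and form a set $\Psi$. The translates $T_k\psi_l$ are a Parseval frame for $W'$ and span a dense subspace of it, so $\{D^jT_k\psi_l\}_{k,l}$ has the same properties in $D^jW'$.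

From $D^{j+1}V=D^jV\oplus D^jW'$ we get $D^NV=D^{-M}V\oplus\bigoplus_{-M\le j<N}D^jW'$ for $M,N\ge0$; in particular the spaces $D^jW'$ are mutually orthogonal. If $f\perp D^jW'$ for all $j$, then $\Pi_{D^NV}f=\Pi_{D^{-M}V}f$. The left side tends to $f$ as $N\to\infty$, because the spaces $D^NV$ increase with dense union, and the right side tends to $0$ as $M\to\infty$ by Lemma~\ref{lem:intersection}. So $f=0$ and $L^2(\mathbb{R}^n)=\bigoplus_jD^jW'$. If $f\in V$ and $f\perp D^jW'$ for all $j<0$, the case $N=0$ gives $f=\Pi_{D^{-M}V}f\to0$, so $V=\bigoplus_{j<0}D^jW'$. Therefore $\sum_{j,k,l}|\langle f,D^jT_k\psi_l\rangle|^2=\sum_j\|\Pi_{D^jW'}f\|^2=\|f\|^2$ for all $f$, the set $\Psi$ is a semi-orthogonal tight framelet, and its space of negative dilates is $V$.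
\end{proof}

\section{Countably many generators}\label{sec:countable}

The proof of Theorem~\ref{thm:A} depends on $L$ only through the size of $W$.

\begin{theorem}\label{thm:D}
Let $\Psi=(\psi_l)_{l\ge1}$ be a countable family in $L^2(\mathbb{R}^n)$ whose affine system is a Parseval frame, and suppose that $\int_C\dim_W<\infty$. Then $V$ is shift-invariant,
\[
\int_C\dim_V\le\frac1{q-1}\int_C\dim_W,
\]
condition \eqref{eq:trivial} holds, and $(D^jV)_{j\in\mathbb{Z}}$ is a GMRA.
\end{theorem}

\begin{proof}
Lemma~\ref{lem:P} was proved for countable $\Psi$. We replace Lemma~\ref{lem:Q0}. Let $v_l(\xi)=(\psi_l)_\xi$. The proof of that lemma, applied to $\psi_1,\dots,\psi_N$, shows that $Q_0^{(N)}f=\sum_{l\le N}\sum_k\langle f,T_k\psi_l\rangle T_k\psi_l$ has fibers $\sum_{l\le N}\langle\,\cdot\,,v_l(\xi)\rangle v_l(\xi)$. Since $Q_0^{(N)}\le I$, these fibers are bounded by $I$ for all $N$ outside a null set, by (F2). They increase with $N$, so they converge strongly to a measurable field bounded by $I$. By monotone convergence and \eqref{eq:period},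 the operator it defines has the quadratic form of $Q_0$; so the limit is $Q_0(\xi)$. By Lemma~\ref{lem:P}(b) and (F2), $(\ker Q_0(\xi))^\perp=J_W(\xi)$, which is finite-dimensional almost everywhere. Hence $\operatorname{rank}Q_0(\xi)=\dim_W(\xi)$ and $Q_0(\xi)\le\Pi_W(\xi)$, and
\[
\sum_l\|\psi_l\|^2=\int_C\sum_l\|v_l(\xi)\|^2\,d\xi=\tau(Q_0)\le\int_C\dim_W<\infty .
\]
The proof of Proposition~\ref{prop:trace} uses finiteness of $\Psi$ only through $\sum_l\|\psi_l\|^2<\infty$, all its sums over $l$ having nonnegative terms. The proof of Proposition~\ref{prop:bound} uses only $\tau(P)<\infty$ and the rank of $Q_0(\xi)$ in \eqref{eq:weylfiber}, and yields $\tau(\Pi_t)\le\frac1{q-1}\int_C\dim_W$ for all $t>0$, hence the stated bound. Lemma~\ref{lem:intersection} then gives \eqref{eq:trivial}, and the verification of the other axioms in the proof of Theorem~\ref{thm:A} does not involve the number of generators.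
\end{proof}

By Proposition~\ref{prop:counter}, the hypothesis $\int_C\dim_W<\infty$, automatic for finite $\Psi$, cannot be weakened to $\sum_l\|\psi_l\|^2<\infty$.

\begin{thebibliography}{9}

\bibitem{Problem}
\emph{Construction and reconstruction of tight framelets and wavelets via matrix mask functions},
\texttt{http://www.uoregon.edu/\~{}mbownik/papers/36.pdf}.

\bibitem{DLS}
Dai, Larson and Speegle, \emph{J. Fourier Anal. Appl.} 3 (1997).

\bibitem{Dixmier}
Dixmier, \emph{von Neumann Algebras}, Part II.

\end{thebibliography}
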